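
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Highly connected regular graphs that are not arbitrarily partitionable}


\begin{abstract}
A graph of order $n$ is arbitrarily partitionable if, for every way of writing $n$ as a sum of positive integers, its vertex set splits into sets of these sizes that induce connected subgraphs. Diwan conjectured that for every $k\ge 3$ all $k$-connected $k$-regular graphs have this property. We show that this fails for every $k\ge3$, already for partitions into $45(k-1)$ sets of equal size. For all $k\ge3$ and $m\ge1$ we also construct a $k$-connected $k$-regular graph and a divisor $\lambda$ of its order such that every family of disjoint connected sets of size $\lambda$ leaves at least $m\lambda$ vertices uncovered.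
\end{abstract}

\section{Introduction}

Graphs are finite and simple. Multigraphs may have parallel edges but no loops. A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected whenever fewer than $k$ vertices are deleted. A set of vertices is called \emph{connected} if it is nonempty and induces a connected subgraph.

A graph $G$ of order $n$ is \emph{arbitrarily partitionable} if for every sequence $(n_1,\dots,n_p)$ of positive integers with $n_1+\dots+n_p=n$ there is a partition $V_1,\dots,V_p$ of $V(G)$ into connected sets with $|V_i|=n_i$ for all $i$. A graph with a Hamiltonian path has this property, since one can cut the path into consecutive pieces. So the question is how far the property extends beyond such graphs, and the following conjecture proposes an answer.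

\begin{conjecture}[Diwan; see \cite{thesis}]
For every $k\ge3$, all $k$-connected $k$-regular graphs are arbitrarily partitionable.
\end{conjecture}

For $k=2$ the corresponding statement is true, as the graphs in question are the cycles. For general $k$, the Gy\H{o}ri--Lov\'asz theorem \cite{gyori,lovasz} says that in a $k$-connected graph the required partition exists for every sequence with at most $k$ terms. For longer sequences connectivity alone is not enough. The graph $K_{k,k+2}$ is $k$-connected, but it has no partition for $(2,2,\dots,2)$, because such a partition is a perfect matching. Regularity removes this particular obstruction. Let $G$ be $k$-connected and $k$-regular, and let $S\ne\emptyset$ be a set of its vertices such that $G-S$ has $c\ge2$ components. Each component sends at least $k$ edges to $S$, because a $k$-connected graph cannot be disconnected by deleting fewer than $k$ edges. As $S$ receives at most $k|S|$ edges, $c\le|S|$. So one cannot rule out a perfect matching by deleting a set $S$ and finding more than $|S|$ components. Nevertheless, the conjecture is false for every $k$.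

\begin{theorem}\label{thm:A}
Let $k\ge3$, $p=45(k-1)$, and let $\lambda>2p$ be an integer, odd if $k$ is odd. There is a $k$-connected $k$-regular graph of order $p\lambda$ whose vertex set cannot be partitioned into $p$ connected sets of size $\lambda$. In particular, this graph is not arbitrarily partitionable.
\end{theorem}

For $k=3$ and $\lambda=181$ this is a $3$-connected cubic graph on $90\cdot181=16290$ vertices. The next theorem says that the number of missing parts can be made arbitrarily large.

\begin{theorem}\label{thm:B}
Let $k\ge3$, $j\ge0$, $p=(k-1)(45+36j)$, and let $\lambda>2p$ be an integer, odd if $k$ is odd. There is a $k$-connected $k$-regular graph of order $n=p\lambda$ in which every family of pairwise disjoint connected sets of size $\lambda$ has at most $p-(j+1)$ members. Hence every such family leaves at least $(j+1)\lambda\ge\frac{n}{45(k-1)}$ vertices uncovered.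
\end{theorem}

Theorem~\ref{thm:A} follows from the case $j=0$ of Theorem~\ref{thm:B}.

\begin{corollary}\label{cor:pi}
Let $\pi(k)$ be the least $p$ such that, for some $k$-connected $k$-regular graph and some sequence of $p$ positive integers summing to its order, the required partition does not exist. Then $k+1\le\pi(k)\le45(k-1)$ for every $k\ge3$.
\end{corollary}

\begin{proof}
The lower bound is the Gy\H{o}ri--Lov\'asz theorem, and the upper bound is Theorem~\ref{thm:A}.
\end{proof}

The idea of the construction is to replace each vertex of a $k$-regular multigraph $R$ by a large gadget with $k$ exits. Each gadget, except for that of one special vertex $v_0$ of $R$, is designed so that $k-1$ of the parts belong to it and each of them occupies an exit. This leaves one exit for all other parts. The gadget is also slightly too small for its own $k-1$ parts, and the missing vertices are all stored at $v_0$. They have to be passed on from gadget to gadget: a part takes vertices from a neighboring gadget by extending into it, and for this it has to occupy the single free exit of that gadget. So the routes of transport would contain a spanning tree of $R$ in which all vertices except $v_0$ have degree at most $2$. We choose $R$, with the help of the Petersen graph,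 so that it has no such tree.

Section~\ref{sec:toy} carries out the mechanism by hand in a small case, without the requirements of regularity and connectivity. Section~\ref{sec:splice} provides the tool for enlarging graphs without losing connectivity. Section~\ref{sec:G} constructs $G$ from a general $R$, Section~\ref{sec:transport} shows that connected $\lambda$-sets in $G$ yield a forest in $R$, and Section~\ref{sec:R} chooses $R$. The theorems are then deduced in Section~\ref{sec:end}.

\section{The mechanism in a small case}\label{sec:toy}

Let $k=3$. Let $R$ be the cubic graph on $16$ vertices that consists of a vertex $c$ and three copies $X_0,X_1,X_2$ of $K_4$ with one edge subdivided, where $c$ is joined to the three subdividing vertices. Choose $v_0\in X_0$. Put $N=15$ and $p=2N=30$, and let $\lambda>2p=60$.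

Replace each $v\ne v_0$ by the gadget in Figure~\ref{fig:gadget}. It has three \emph{stubs}, one for each edge of $R$ at $v$, and two \emph{clusters}, each of which is a connected graph on $\lambda-2$ vertices that sends exactly one edge to each stub. Replace $v_0$ by any connected graph on $N$ vertices, three of which serve as its stubs. For each edge $vw$ of $R$ join the corresponding stubs of $v$ and $w$ by an edge, called a \emph{link}. The gadget of $v\neq v_0$ has $2\lambda-1$ vertices, so the whole graph has $N+N(2\lambda-1)=p\lambda$ vertices. Suppose that it has a partition into $p$ connected parts of size $\lambda$.

\begin{figure}[ht]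
\centering
\begin{tikzpicture}[scale=0.95]
\draw (1,-2) ellipse (0.9 and 0.5);
\draw (4,-2) ellipse (0.9 and 0.5);
\draw[very thick] (0,0)--(0.5,-1.57);
\draw (2.5,0)--(1.2,-1.51);
\draw (5,0)--(1.6,-1.63);
\draw (0,0)--(3.4,-1.63);
\draw[very thick] (2.5,0)--(3.8,-1.51);
\draw (5,0)--(4.5,-1.57);
\draw (0,0)--(0,0.9);
\draw (2.5,0)--(2.5,0.9);
\draw (5,0)--(5,0.9);
\fill (0,0) circle (0.1);
\fill (2.5,0) circle (0.1);
\filldraw[fill=white] (5,0) circle (0.1);
\node at (1,-2) {$\lambda-2$};
\node at (4,-2) {$\lambda-2$};
\node[left] at (-0.1,0) {$s_1$};
\node[left] at (2.4,0) {$s_2$};
\node[right] at (5.1,0) {$s_3$};
\node[above] at (2.5,0.9) {links to other gadgets};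
\end{tikzpicture}
\caption{The gadget for $k=3$. It has three stubs $s_1,s_2,s_3$ and two clusters (ellipses), each with $\lambda-2$ vertices and with one edge to each stub. A connected set of $\lambda$ vertices that meets a cluster is too large for it and must contain a stub. If two disjoint such sets, one for each cluster, occupy the black stubs along the thick edges, then only the white stub is left for other sets.}
\label{fig:gadget}
\end{figure}

\emph{Roots.} There are $p$ clusters, and they contain all but $p\lambda-p(\lambda-2)=60$ vertices. If some $i\ge1$ parts together met at most $i-1$ clusters, then $i\lambda\le(i-1)(\lambda-2)+60<i\lambda$, a contradiction. So by Hall's theorem the parts can be assigned bijectively to clusters that they meet. Each $v\ne v_0$ thus receives exactly two parts, and we say that these are rooted at $v$.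

\emph{One free stub.} A part assigned to a cluster has more vertices than the cluster, so it leaves the cluster, and the only exits are the stubs of the same gadget. Hence each of the two parts rooted at $v$ contains a stub of $v$, and at most one of the three stubs of $v$ is left for other parts.

\emph{Deficit.} The ten parts rooted in $X_1$ have $10\lambda$ vertices, while the gadgets of $X_1$ have only $5(2\lambda-1)=10\lambda-5$. So one of these parts leaves these gadgets. The only way out is the link towards $c$, so this part contains a stub of $c$. Similarly some part rooted in $X_2$ contains a stub of $c$. Together with the two parts rooted at $c$ there are four disjoint parts that each contain a stub of $c$, but $c$ has only three stubs. So there is no such partition.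

\medskip

Two facts were used. Vertices have to be brought from $v_0$ to every other vertex of $R$, and each vertex other than $v_0$ can hand vertices on to at most one neighbor. In this example $c$ would have to serve both $X_1$ and $X_2$. But here the links at $c$ are bridges, so the graph is far from $3$-connected. For the real construction we need a $k$-edge-connected multigraph $R$ that still does not allow such a transport.

\section{Splicing}\label{sec:splice}

A multigraph is \emph{$k$-edge-connected} if $d(X)\ge k$ for every nonempty proper subset $X$ of its vertex set, where $d(X)$ is the number of edges between $X$ and its complement, counted with multiplicity.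

Let $G_1,G_2$ be disjoint $k$-regular multigraphs and $v_i\in V(G_i)$. Delete $v_1$ and $v_2$, keep the $k$ loose ends of edges at $v_1$ and the $k$ loose ends at $v_2$, and join them in pairs by an arbitrary bijection. The result is a \emph{splice} of $G_1$ and $G_2$ at $v_1,v_2$. It is a $k$-regular multigraph on $V_1'\cup V_2'$ with $V_i'=V(G_i)\setminus\{v_i\}$, and it has exactly $k$ edges between $V_1'$ and $V_2'$. If $G_1$ and $G_2$ are simple, then these edges form a perfect matching between the neighbors of $v_1$ and those of $v_2$, so the splice is simple. We use splicing both for multigraphs, to build $R$, and for simple graphs, to build $G$.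

\begin{lemma}\label{lem:edge}
Every splice of two $k$-regular $k$-edge-connected multigraphs is $k$-edge-connected.
\end{lemma}

\begin{proof}
Let $X$ be a nonempty proper subset of the vertex set of the splice. If $\emptyset\ne Y\subseteq V_i'$, then $d(Y)=d_{G_i}(Y)\ge k$, because the edges from $Y$ to $v_i$ in $G_i$ correspond to the edges of the splice from $Y$ to the other side. So we are done if $X$ or its complement is contained in $V_1'$ or in $V_2'$. Otherwise $X\cap V_1'$ and $V_2'\setminus X$ are nonempty. Now $d$ is submodular, that is, $d(X)+d(Y)\ge d(X\cap Y)+d(X\cup Y)$ for all $X,Y$, and the complement of $X\cup V_1'$ is $V_2'\setminus X$. Hence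
\[
d(X)+d(V_1')\ \ge\ d(X\cap V_1')+d(X\cup V_1')\ =\ d(X\cap V_1')+d(V_2'\setminus X)\ \ge\ 2k .
\]
As $d(V_1')=k$, we obtain $d(X)\ge k$.
\end{proof}

\begin{lemma}\label{lem:vertex}
Every splice of two $k$-connected $k$-regular graphs is a $k$-connected $k$-regular graph.
\end{lemma}

\begin{proof}
Let $G$ be a splice of $G_1,G_2$ at $v_1,v_2$. It is simple and $k$-regular, and $|V(G)|\ge2k>k$. Let $S\subseteq V(G)$ with $|S|<k$, and put $S_i=S\cap V_i'$ and $s_i=|S_i|$. Since $|V_i'|\ge k>s_i$, both sets $V_i'\setminus S_i$ are nonempty. The point is that every component that $S$ leaves on one side keeps many of the $k$ matching edges.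

Let $K$ be a component of $G_1-(S_1\cup\{v_1\})$. We claim that $|N(v_1)\cap K|\ge k-s_1$.

If some $z\in K$ is not adjacent to $v_1$, then $S_1\cup(N(v_1)\cap K)$ separates $z$ from $v_1$ in $G_1$. Indeed, a path from $z$ to $v_1$ that avoids $S_1$ stays in $K$ until it reaches $v_1$, so its last vertex before $v_1$ is in $N(v_1)\cap K$. Since $G_1$ is $k$-connected, $s_1+|N(v_1)\cap K|\ge k$.

If $K\subseteq N(v_1)$, take any $z\in K$. Its $k$ neighbors lie in $(K\setminus\{z\})\cup S_1\cup\{v_1\}$, so $k\le(|K|-1)+s_1+1=|N(v_1)\cap K|+s_1$. This proves the claim.

By the same argument, each component $L$ of $G_2-(S_2\cup\{v_2\})$ satisfies $|N(v_2)\cap L|\ge k-s_2$. Of the $k$ matching edges, at least $k-s_1$ have an end in $K$ and at least $k-s_2$ have an end in $L$. So at least $(k-s_1)+(k-s_2)-k=k-|S|\ge1$ of them join $K$ to $L$. Thus every such $K$ is joined to every such $L$, and there is at least one of each. So $G-S$ is connected.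
\end{proof}

\section{The graph built from a multigraph}\label{sec:G}

Throughout this and the next section we fix the following data:
\begin{itemize}
\item an integer $k\ge3$, and a $k$-regular $k$-edge-connected multigraph $R$ on $N+1$ vertices, where $N(k-2)\ge3k-2$;
\item a vertex $v_0$ of $R$;
\item $p=(k-1)N$, and an integer $\lambda>2p$, odd if $k$ is odd.
\end{itemize}
We construct a $k$-connected $k$-regular graph $G$ of order $p\lambda$. First each vertex of $R$ becomes a small gadget, and then the gadgets are enlarged by splicing.

\subsection*{Gadgets}
Replace each vertex $v$ of $R$ by a copy of $K_{k,k-1}$. The $k$ vertices of its larger side are the \emph{stubs} of $v$, one for each edge of $R$ at $v$, and the other $k-1$ vertices are the \emph{hubs} of $v$. For each edge $e$ of $R$ with ends $v,w$ join the stub of $v$ for $e$ to the stub of $w$ for $e$. This edge is a \emph{link}. Let $G_0$ be the resulting graph. It is simple, since parallel edges of $R$ have different stubs. A stub is adjacent to $k-1$ hubs and has one link, and a hub is adjacent to $k$ stubs. So $G_0$ is $k$-regular.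

\begin{lemma}\label{lem:G0}
The graph $G_0$ is $k$-connected.
\end{lemma}

\begin{proof}
A single gadget already has $2k-1>k$ vertices. Let $S$ be a set of at most $k-1$ vertices of $G_0$. The only way in which $S$ can break a gadget apart is to contain all its $k-1$ hubs, and then $S$ contains nothing else.

Suppose first that $S$ is the set of all hubs of a vertex $v$. The graph $R-v$ is connected. Otherwise its vertex set would split into nonempty sets $X,Y$ with no edges between them. All edges counted by $d_R(X)$ and $d_R(Y)$ would then go to $v$, so that $2k\le d_R(X)+d_R(Y)=k$, a contradiction. All gadgets other than that of $v$ are intact, so together they form a connected graph. Each stub of $v$ is linked to a stub of another gadget, because $R$ has no loops. So $G_0-S$ is connected.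

In all other cases every gadget retains a hub, and it retains a stub, as it has $k>|S|$ stubs. So the rest of each gadget is a complete bipartite graph with both sides nonempty, hence connected. Each vertex of $S$ destroys at most one link. So at most $k-1$ links are lost, and since $R$ is $k$-edge-connected, the surviving links connect all gadgets.
\end{proof}

\subsection*{Clusters}
By Harary's theorem \cite{harary}, $k$-connected $k$-regular graphs of order $m$ exist whenever $m\ge k+1$ and $km$ is even. (One may take the integers modulo $m$ and join each $i$ to $i\pm1,\dots,i\pm\lfloor k/2\rfloor$, and also to $i+m/2$ if $k$ is odd.) Splicing such a graph into $G_0$ at a hub replaces this hub by a set of $m-1$ vertices, which we call a \emph{cluster}. The edges leaving the cluster are exactly $k$ edges, one to each stub of the same gadget. The other hubs and their edges are not affected, so hubs can be replaced one after another. We perform the following replacements.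
\begin{itemize}
\item For every $v\ne v_0$, replace each of the $k-1$ hubs of $v$ by a cluster of $\lambda-2$ vertices. This is possible: the assumption on $N$ gives $N>3$, so $\lambda>2p>6(k-1)\ge k+2$ and thus $m=\lambda-1\ge k+1$. Also $k(\lambda-1)$ is even, because $\lambda$ is odd if $k$ is odd.
\item At $v_0$, replace one hub by a cluster of $\beta=N(k-2)-(2k-2)$ vertices. Our assumption on $N$ says exactly that $\beta\ge k$, so $m=\beta+1\ge k+1$. If $k$ is odd, then the $k$-regular multigraph $R$ has even order, so $N$, and with it $\beta$, is odd. Hence $k(\beta+1)$ is even.
\end{itemize}
Let $G$ be the resulting graph. By Lemma~\ref{lem:G0} and repeated use of Lemma~\ref{lem:vertex}, $G$ is a $k$-connected $k$-regular graph.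

Let $D_v$ be the vertex set of the gadget of $v$ after the replacements. These sets partition $V(G)$, and the edges of $G$ between different sets $D_v$ are exactly the links. At $v_0$ there are $k$ stubs, $k-2$ hubs and one cluster, so
\[
|D_{v_0}|=N(k-2),\qquad |D_v|=k+(k-1)(\lambda-2)=(k-1)\lambda-(k-2)\quad(v\ne v_0).
\]
So each $D_v$ with $v\ne v_0$ falls short of $k-1$ sets of size $\lambda$ by $k-2$ vertices, and $D_{v_0}$ makes up for all these deficits. In total $|V(G)|=N(k-1)\lambda=p\lambda$.

Let $\mathcal C$ be the set of the $p$ clusters in the sets $D_v$ with $v\ne v_0$. The number of vertices outside all clusters in $\mathcal C$ is $p\lambda-p(\lambda-2)=2p$.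

\section{From connected sets to a forest}\label{sec:transport}

Let $\hat R$ be the simple graph underlying $R$. A \emph{spanning forest} of $\hat R$ is a subgraph without cycles that contains all vertices. A spanning tree of $\hat R$ whose vertices other than $v_0$ all have degree at most $2$ is a \emph{spanning spider} centered at $v_0$: it consists of paths that start at $v_0$ and are otherwise disjoint. In the case $d=0$, the next proposition says that a partition of $G$ into $p$ connected sets of size $\lambda$ forces such a spider. The general case follows the same lines, with a few exceptional vertices in addition to $v_0$.

\begin{proposition}\label{prop:forest}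
Let $0\le d\le p$, and suppose that $G$ contains $p-d$ pairwise disjoint connected sets of size $\lambda$. Then there are a set $Z\subseteq V(R)$ with $v_0\in Z$ and $|Z|\le d+1$ and a spanning forest $T$ of $\hat R$ such that each component of $T$ contains exactly one vertex of $Z$ and every vertex outside $Z$ has degree $1$ or $2$ in $T$.
\end{proposition}

\begin{proof}
We call the given connected sets \emph{parts}.

\emph{Roots.} Any $i\ge1$ parts together meet at least $i$ clusters of $\mathcal C$. Otherwise their $i\lambda$ vertices lie in at most $i-1$ clusters of $\mathcal C$ and among the $2p$ vertices outside all clusters of $\mathcal C$, so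
\[
i\lambda\le(i-1)(\lambda-2)+2p\le(i-1)\lambda+2p<i\lambda .
\]
The last step is where $\lambda>2p$ is used. By Hall's theorem there is an injection $\psi$ from the set of parts to $\mathcal C$ such that each part $Q$ meets $\psi(Q)$. We say that $Q$ is \emph{rooted at} $v$ if $\psi(Q)\subseteq D_v$. So every part is rooted at exactly one vertex, and this vertex is not $v_0$.

Exactly $d$ clusters of $\mathcal C$ are not in the image of $\psi$. Let $Z$ consist of $v_0$ and those vertices $v\ne v_0$ for which some cluster in $D_v$ is missing from the image. Then $|Z|\le d+1$, and exactly $k-1$ parts are rooted at each $v\notin Z$.

\emph{One free stub.} Let $Q$ be rooted at $v$ and $C=\psi(Q)$. Since $Q$ is connected, meets $C$, and satisfies $|Q|=\lambda>|C|$, it contains a vertex outside $C$ that is adjacent to $C$. Such a vertex is a stub of $v$. If $v\notin Z$, then the $k-1$ disjoint parts rooted at $v$ therefore contain $k-1$ distinct stubs of $v$. As $v$ has $k$ stubs, we have for every $v\notin Z$ that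
\begin{equation}\label{eq:free}
\text{at most one stub of $v$ lies outside the parts rooted at $v$.}
\end{equation}

\emph{Traces.} We now record how a part moves from gadget to gadget. For a part $Q$ let $R_Q$ be the subgraph of $R$ with vertex set $\{v:Q\cap D_v\ne\emptyset\}$ whose edges are those edges of $R$ that have both their stubs in $Q$. As $Q$ is connected and all edges between different sets $D_v$ are links, $R_Q$ is connected. If $Q$ is rooted at $z$, then $z\in V(R_Q)$. Moreover, by \eqref{eq:free} and since the parts are disjoint, $Q$ contains at most one stub of any vertex outside $Z\cup\{z\}$. Hence
\begin{equation}\label{eq:deg}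
\text{every vertex of $R_Q$ outside $Z\cup\{z\}$ has degree at most $1$ in $R_Q$.}
\end{equation}

\emph{Deficit.} We claim that for every nonempty $X\subseteq V(R)\setminus Z$ there are $z\in X$, $w\notin X$ and a part $Q$ rooted at $z$ such that $R_Q$ contains an edge $wz$. Since $k\ge3$, the $(k-1)|X|$ parts rooted at vertices of $X$ have
\[
(k-1)|X|\lambda\ >\ |X|\bigl((k-1)\lambda-(k-2)\bigr)=\Bigl|\bigcup_{v\in X}D_v\Bigr|
\]
vertices in total. So one of them, say $Q$, rooted at $z\in X$, has a vertex outside $\bigcup_{v\in X}D_v$. Then $R_Q$ has a vertex outside $X$. Take a shortest path in $R_Q$ from $z$ to a vertex outside $X$. An inner vertex of this path would belong to $X\setminus\{z\}$, hence lie outside $Z\cup\{z\}$, and would have degree at least $2$ in $R_Q$, contrary to \eqref{eq:deg}. So the path is a single edge $zw$.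

\emph{The forest.} Let $\Gamma$ be the digraph on $V(R)$ that has an arc $w\to z$ whenever $z\notin Z$, $w\ne z$, and some part $Q$ rooted at $z$ has an edge $wz$ in $R_Q$. One may read $w\to z$ as ``$w$ hands vertices over to $z$''.

Every vertex is reachable from $Z$ in $\Gamma$. Otherwise apply the claim to the set $X$ of all vertices not reachable from $Z$, which is disjoint from $Z$. It gives an arc $w\to z$ with $z\in X$ and with $w\notin X$ reachable from $Z$, a contradiction.

Every $w\notin Z$ has outdegree at most $1$ in $\Gamma$. Indeed, if $w\to z$ because of $Q$, then $Q$ contains the stub of $w$ on an edge $wz$ and is not rooted at $w$. So this stub is the unique stub of $w$ outside the parts rooted at $w$, by \eqref{eq:free}, and its link determines $z$.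

Breadth-first search in $\Gamma$ starting from $Z$ therefore gives a spanning forest of trees directed away from their roots. The roots are exactly the vertices of $Z$, and each vertex outside $Z$ has one parent and at most one child. Forgetting directions we obtain the required forest $T\subseteq\hat R$.
\end{proof}

\begin{remark}
The condition $k\ge3$ is essential in the deficit step. For $k=2$ the deficit $k-2$ of a gadget would be $0$ and nothing would have to be transported, as it should be, because cycles are arbitrarily partitionable. The edge-connectivity of $R$ was not used in the proof of Proposition~\ref{prop:forest}; it only serves to make $G$ $k$-connected.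
\end{remark}

For later use we count the ends of $T$. Let $r\in Z$. In the component of $T$ containing $r$ all other vertices have degree at most $2$, so this component consists of $\deg_T(r)$ paths that start at $r$ and are otherwise disjoint. Each of them contains exactly one vertex other than $r$ of degree $1$. Therefore
\begin{equation}\label{eq:leaves}
\text{at most }\sum_{r\in Z}\deg_T(r)\text{ vertices outside $Z$ have degree $1$ in $T$.}
\end{equation}

\section{The choice of the multigraph}\label{sec:R}

We need a $k$-regular $k$-edge-connected multigraph without a spanning spider centered at $v_0$ and, for Theorem~\ref{thm:B}, without a forest as in Proposition~\ref{prop:forest} for small $d$. By \eqref{eq:leaves} it helps if $\hat R$ is cubic, since then the forest has few ends. The plan is to make $\hat R$ of many disjoint pieces, each of which has to contain an end of the forest or a vertex of $Z$. The pieces come from the Petersen graph, and edge multiplicities raise the degree from $3$ to $k$.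

\subsection*{The Petersen graph}
Let $P$ be the Petersen graph. Its vertices are the ten $2$-subsets of $\{1,\dots,5\}$, and two of them are adjacent if they are disjoint. It is cubic. It has no triangle, as there are no three disjoint $2$-subsets, and no $4$-cycle, as two distinct nonadjacent vertices have a union of size $3$ and so exactly one common neighbor. Hence its girth is at least $5$. The edges joining $12$ to $34$, $13$ to $25$, $14$ to $35$, $15$ to $24$, and $23$ to $45$ form a perfect matching.

We recall why $P$ has no Hamiltonian cycle. Suppose that it has one, with vertices $0,1,\dots,9$ in this order. The other five edges are chords forming a perfect matching, and as there are no cycles of length $3$ or $4$, each chord joins vertices at distance $4$ or $5$ along the cycle. If all these distances are $5$, then $0,5,6,1$ is a $4$-cycle. Otherwise we may assume that there is a chord $04$. The chord at $5$ then ends in $1$ or in $9$, since $0$ is taken, and $0,4,5,1$ or $0,4,5,9$ is a $4$-cycle. All cases are impossible.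

\subsection*{Weights}
Choose an integer $b$ with
\[
\frac k4\le b\le\frac{2k}5,\qquad\text{and put } a=k-2b .
\]
Such $b$ exists: take $b=1,1,2,2$ for $k=3,4,5,6$, and for $k\ge7$ the interval has length $3k/20>1$. We have $a\ge k/5>0$, and $a,b\le k/2$.

By a \emph{weighted cubic graph} we mean a simple cubic graph together with a perfect matching $M$, in which each edge of $M$ has weight $a$ and every other edge has weight $b$. Replacing each edge by as many parallel edges as its weight gives a multigraph, which is $k$-regular because each vertex is incident with weights $a,b,b$. We splice weighted cubic graphs by splicing the cubic graphs so that the $M$-edge at $v_1$ is matched with the $M$-edge at $v_2$. The new edge obtained from these two is put into $M$. The result is again a weighted cubic graph, and its multigraph is a splice of the two multigraphs.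

\begin{lemma}\label{lem:weights}
With any choice of the perfect matching $M$, the multigraphs of the weighted cubic graphs $K_{3,3}$ and $P$ are $k$-edge-connected.
\end{lemma}

\begin{proof}
Let $X\ne\emptyset$ contain at most half of the vertices. This is no restriction, as $d$ takes the same value on $X$ and on its complement. Let $w$ be the total weight of the edges inside $X$. Then $d(X)=k|X|-2w$, so we have to show that $w\le k(|X|-1)/2$.

If $X$ induces a forest, there are at most $|X|-1$ edges inside $X$, each of weight at most $k/2$, and the inequality holds. In $K_{3,3}$ we have $|X|\le3$, and there are no triangles, so this is always the case. In $P$ we have $|X|\le5$. As the girth is at least $5$, the only other possibility is that $X$ is the vertex set of a $5$-cycle, and this cycle has no chord. We then need $w\le2k$. Let $t$ be the number of edges of $M$ on the cycle. Since $M$ is a matching, $t\le2$. We have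
\[
w=\begin{cases}
5b\le2k & \text{if } t=0,\\
a+4b=k+2b\le2k & \text{if } t=1,\\
2a+3b=2k-b\le2k & \text{if } t=2.
\end{cases}\qedhere
\]
\end{proof}

Both bounds on $b$ are needed. If $b<k/4$, then $a>k/2$ and the two ends of an edge of $M$ form a set $X$ with $d(X)=2k-2a<k$. If $b>2k/5$, consider the $2$-regular graph $P-M$. Since $P$ has girth at least $5$ and no Hamiltonian cycle, $P-M$ consists of two $5$-cycles, and the vertex set $X$ of each has $d(X)=5k-10b<k$.

\subsection*{The construction}
Let $L_0$ be the weighted cubic graph $K_{3,3}$, and for $j\ge1$ let $L_j$ be a splice of $L_{j-1}$ with a copy of $K_{3,3}$, as weighted cubic graphs. Each splice adds $6-2=4$ vertices, so $L_j$ has $6+4j$ vertices. Choose a vertex $v_0$ of $L_j$ and splice a copy of $P$, as a weighted cubic graph, at each of the other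
\[
f=5+4j
\]
vertices of $L_j$. Let $\hat R_j$ be the resulting weighted cubic graph and $R_j$ its multigraph. By Lemma~\ref{lem:weights} and repeated use of Lemma~\ref{lem:edge}, $R_j$ is $k$-regular and $k$-edge-connected. Its underlying simple graph is the cubic graph $\hat R_j$.

The vertex set of $R_j$ consists of $v_0$ and $f$ disjoint sets $F_1,\dots,F_f$ of nine vertices, called \emph{fragments}. Each fragment induces a copy of $P-u$ for some $u\in V(P)$, and exactly three edges of $\hat R_j$ leave it, one from each of the three neighbors of $u$. Splices at other vertices of $L_j$ do not affect this, as they only change the other ends of these edges. In particular, $R_j$ has $N+1$ vertices with $N=9f=45+36j$.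

\begin{lemma}\label{lem:fragment}
Let $T$ be a spanning forest of $\hat R_j$. Then every fragment contains a vertex whose degree in $T$ is not $2$.
\end{lemma}

\begin{proof}
Suppose that all nine vertices of a fragment $F$ have degree $2$ in $T$. Let $o\le3$ be the number of edges of $T$ that leave $F$, and let $e$ be the number of edges of $T$ inside $F$. Adding up degrees gives $18=2e+o$, so $o=0$ or $o=2$.

If $o=0$, then the subgraph $T[F]$ that $T$ induces on $F$ is $2$-regular, which is impossible in a forest. If $o=2$, then $T[F]$ is a forest with nine vertices, eight edges and maximum degree at most $2$, so it is a Hamiltonian path of the copy of $P-u$ on $F$. Its two ends have degree $1$ in $T[F]$ and degree $2$ in $T$, so each of them is an end of an edge leaving $F$. Hence they are two neighbors of $u$ in $P$. Adding $u$ to the path gives a Hamiltonian cycle of $P$, a contradiction.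
\end{proof}

In the simplest case $j=0$, a spanning spider centered at $v_0$ would have at most three ends different from $v_0$, but by Lemma~\ref{lem:fragment} it would need one in each of the five fragments. This also shows why the construction does not start from the smaller cubic graph $K_4$. It would give only three fragments, and the count would not lead to a contradiction.

\section{Proof of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $R=R_j$ with the vertex $v_0$ chosen above, so that $N=45+36j$. The condition $N(k-2)\ge3k-2$ of Section~\ref{sec:G} holds, because $45(k-2)-(3k-2)=42k-88>0$. So we obtain a $k$-connected $k$-regular graph $G$ of order $n=p\lambda$ with $p=(k-1)N$.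

Consider any family of pairwise disjoint connected sets of size $\lambda$ in $G$. It has at most $p$ members, so we can write their number as $p-d$ with $0\le d\le p$. Let $Z$ and $T$ be as in Proposition~\ref{prop:forest}. Every vertex has degree $3$ in $\hat R_j$. So by \eqref{eq:leaves} at most $3|Z|\le3(d+1)$ vertices outside $Z$ have degree $1$ in $T$, and all others outside $Z$ have degree $2$.

By Lemma~\ref{lem:fragment}, each of the $f$ disjoint fragments contains a vertex whose degree in $T$ is not $2$. As $v_0$ lies in no fragment, this vertex is one of the at most $d$ vertices of $Z\setminus\{v_0\}$ or one of the at most $3(d+1)$ vertices of degree $1$ outside $Z$. Hence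
\[
5+4j=f\le d+3(d+1)=4d+3 .
\]
So $d\ge j+\frac12$, that is, $d\ge j+1$, and the family has at most $p-(j+1)$ members. The number of uncovered vertices is $d\lambda\ge(j+1)\lambda$, and
\[
\frac n{45(k-1)}=\frac{45+36j}{45}\,\lambda\le(j+1)\lambda .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $j=0$ we have $p=45(k-1)$, and Theorem~\ref{thm:B} gives a $k$-connected $k$-regular graph of order $p\lambda$ in which there are at most $p-1$ pairwise disjoint connected sets of size $\lambda$. So its vertex set has no partition into $p$ such sets, and the sequence $(\lambda,\dots,\lambda)$ with $p$ terms shows that it is not arbitrarily partitionable.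
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Partitions Et D\'ecompositions De Graphes},
\url{http://jbensmai.fr/datas/thesis/phd.pdf}.

\bibitem{gyori}
Gy\H{o}ri, 1976.

\bibitem{harary}
Harary, 1962.

\bibitem{lovasz}
Lov\'asz, 1977.

\end{thebibliography}

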